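\title{No graph on $n\ge 2$ vertices has Laplacian spectrum $\{0,1,\dots,n-1\}$}

\begin{abstract}
We show that for $n\ge 2$ no simple graph on $n$ vertices has Laplacian eigenvalues $0,1,\dots,n-1$. Only the eigenvalues $1$ and $n-1$ are needed. The main result concerns the second smallest Laplacian eigenvalue $\lambda_2$: if a graph $G$ and its complement $G^c$ are both 2-connected, then $\max\{\lambda_2(G),\lambda_2(G^c)\}\ge 1$, with equality exactly when $G$ or $G^c$ is the domino $P_2\square P_3$. The proof places the vertices in the plane by means of one eigenvector of $G$ and one of $G^c$, and charges every pair of vertices in opposite quadrants to one of the two eigenvalues. The constant $1$ cannot be raised, even for large $n$, and 2-connectedness cannot be dropped.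
\end{abstract}

\section{Introduction}\label{sec:intro}

All graphs are finite, simple and undirected. The Laplacian matrix of a graph $G$ on $n$ vertices is $L(G)=D-A$, where $D$ is the diagonal matrix of degrees and $A$ is the adjacency matrix. We list its eigenvalues as $0=\lambda_1\le\lambda_2(G)\le\dots\le\lambda_n(G)$. They all lie in $[0,n]$ (see Section~\ref{sec:prelim}). So if the $n$ eigenvalues are distinct integers, they fill the $n+1$ available places $0,1,\dots,n$ with a single gap, and the spectrum is
\[
S_{i,n}=\{0,1,\dots,n\}\setminus\{i\}\qquad\text{for some }1\le i\le n.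
\]
Call $S_{i,n}$ \emph{Laplacian realizable} if some graph on $n$ vertices has exactly the elements of $S_{i,n}$ as Laplacian eigenvalues, each with multiplicity one. For example, $K_2$ realizes $S_{1,2}=\{0,2\}$, the path $P_3$ realizes $S_{2,3}=\{0,1,3\}$, and $K_1$ realizes $S_{1,1}=\{0\}$. For each fixed $n$ it is known exactly which sets $S_{i,n}$ with $1\le i\le n-1$ are realizable, and it is known that $S_{n,n}$ can be realizable only if $n\equiv 0$ or $1\pmod 4$. The problem, posed in \cite{source}, is to determine all $n\ge2$ for which $S_{n,n}=\{0,1,\dots,n-1\}$ is realizable.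

The case $i=n$ differs from the others in kind. The number $n$ is a Laplacian eigenvalue of $G$ exactly when the complement $G^c$ is disconnected. A graph realizing $S_{i,n}$ with $i<n$ therefore splits into two smaller graphs with all edges between them. A graph realizing $S_{n,n}$ has no such splitting: it is connected, its complement is connected, and the complement realizes $S_{n,n}$ as well. Arithmetic removes some values of $n$. The trace $n(n-1)/2$ must be twice the number of edges, which is the congruence above. By the matrix-tree theorem the number of spanning trees is $\lambda_2\cdots\lambda_n/n=(n-1)!/n$, which is not an integer when $n$ is a prime or $n=4$. This settles $2\le n\le 7$ and suggests a negative answer, but every multiple $n=4k\ge 8$ passes both tests, since $2$ and $2k$ are distinct factors of $(n-1)!$. The negative answer holds for all $n$, and for a reason that involves only the two extreme nonzero eigenvalues. The \emph{domino} $P_2\square P_3$ is the $2\times3$ grid, that is, two 4-cycles sharing an edge.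

\begin{theorem}\label{thm:B}
For no $n\ge2$ is there a graph on $n$ vertices with Laplacian spectrum $\{0,1,\dots,n-1\}$. More strongly, if $n\ge 3$, $\lambda_2(G)=1$ and $\lambda_n(G)=n-1$, then $n=6$ and $G$ is the domino, whose spectrum is $\{0,1,2,3,3,5\}$, or its complement.
\end{theorem}

Since $\lambda_2(G^c)=n-\lambda_n(G)$, the hypothesis says that $\lambda_2(G)=\lambda_2(G^c)=1$. A small value of $\lambda_2(G)$ means that the vertex set has a cut crossed by few edges, and a small value of $\lambda_2(G^c)$ means that it has a cut crossed by few non-edges. Two vertices separated by both cuts form an edge or a non-edge, so the two conditions compete. The next theorem decides the competition. A \emph{cut vertex} of a connected graph is a vertex whose removal disconnects it, and a graph is \emph{2-connected} if it has at least three vertices, is connected and has no cut vertex.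

\begin{theorem}\label{thm:A}
If $G$ and $G^c$ are both 2-connected, then $\max\{\lambda_2(G),\lambda_2(G^c)\}\ge 1$, with equality if and only if $G$ or $G^c$ is the domino. In particular, the maximum is greater than $1$ if $n\neq 6$.
\end{theorem}

There is no room to spare in this inequality.

\begin{proposition}\label{prop:sharp}
\begin{itemize}
\item[(a)] For every $n\ge6$ there is a graph $G$ on $n$ vertices such that $G$ and $G^c$ are 2-connected and $1<\lambda_2(G)=\lambda_2(G^c)<\frac{n}{n-2}$.
\item[(b)] For every $n\ge4$ there is a graph $G$ on $n$ vertices such that $G$ and $G^c$ are connected, $\lambda_2(G)<1$ and $\lambda_2(G^c)<1$.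
\end{itemize}
\end{proposition}

By (a), the constant $1$ cannot be replaced by a larger one, even for large $n$, so an estimate that loses a constant factor cannot prove Theorem~\ref{thm:A}. This is why the proof below works with the exact eigenvalue equations and follows several equality cases to the end. By (b), 2-connectedness cannot be weakened to connectedness.

Section~\ref{sec:prelim} reduces Theorem~\ref{thm:B} to Theorem~\ref{thm:A}. Sections~\ref{sec:setup}--\ref{sec:diag} show that $\lambda_2(G)\le1$ and $\lambda_2(G^c)\le1$ force $n\le 6$, Section~\ref{sec:small} treats $n\le6$, and Section~\ref{sec:sharp} proves Proposition~\ref{prop:sharp}.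

\section{Complements and cut vertices}\label{sec:prelim}

We recall the standard facts that we use. Let $G=(V,E)$, $|V|=n\ge2$, $L=L(G)$, and let $\mathbf 1$ be the all-ones vector. For $y\in\mathbb R^V$ we have $y^TLy=\sum_{ab\in E}(y_a-y_b)^2$. Hence $L$ is positive semidefinite, $L\mathbf 1=0$,
\[
\lambda_2(G)=\min\Big\{\frac{y^TLy}{y^Ty}: y\neq0,\ y\perp\mathbf 1\Big\},
\]
and $\lambda_2(G)>0$ if and only if $G$ is connected. The trace of $L$ is $2|E|$. Since $L(G)+L(G^c)=nI-\mathbf 1\mathbf 1^T$, we have $L(G^c)=nI-L(G)$ on $\mathbf 1^\perp$. So the eigenvalues of $L(G^c)$ are $0$ and $n-\lambda_k(G)$ for $2\le k\le n$; in particular $\lambda_2(G^c)=n-\lambda_n(G)$, which gives $\lambda_n(G)\le n$ with equality if and only if $G^c$ is disconnected.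

Cut vertices will be detected as follows: if $G$ is connected, $C\neq\emptyset$ is a set of vertices whose only neighbor outside $C$ is $k$, and $V\ne C\cup\{k\}$, then $k$ is a cut vertex. With $|C|=1$ this shows that a 2-connected graph has minimum degree at least $2$.

\begin{example}[The domino]\label{ex:spec}
Label the rows of the domino $t_1t_2t_3$ and $b_1b_2b_3$, with rungs $t_jb_j$. Its Laplacian is $L(P_2)\otimes I+I\otimes L(P_3)$, so tensor products of eigenvectors are eigenvectors and the eigenvalues add. For $P_2$ the vectors $(1,1),(1,-1)$ have eigenvalues $0,2$; for $P_3$ the vectors $(1,1,1)$, $(1,0,-1)$, $(1,-2,1)$ have eigenvalues $0,1,3$. The spectrum of the domino is $\{0,1,2,3,3,5\}$, and that of its complement is $\{0,1,3,3,4,5\}$. In both, $\lambda_2=1$.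
\end{example}

The threshold $1$ is tied to cut vertices.

\begin{lemma}\label{lem:cut}
Let $n\ge3$ and let $G$ and $G^c$ be connected. If $G$ has a cut vertex, then $\lambda_2(G)<1$. Consequently, for any graph with $n\ge3$, if $\lambda_2(G)\ge1$ and $\lambda_2(G^c)\ge 1$, then $G$ and $G^c$ are both 2-connected.
\end{lemma}

\begin{proof}
Let $u$ be a cut vertex and write $V\setminus\{u\}=X\sqcup Y$ with $X,Y\neq\emptyset$ and no edge between $X$ and $Y$. Let $y$ equal $|Y|$ on $X$, $-|X|$ on $Y$ and $0$ at $u$. Then $y\perp\mathbf 1$, and only edges at $u$ contribute to $y^TLy$. If $u$ has $g$ neighbors in $X$ and $h$ in $Y$, then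
\[
y^TLy=g|Y|^2+h|X|^2\le|X||Y|^2+|Y||X|^2=y^Ty .
\]
Equality would make $u$ adjacent to all other vertices, hence isolated in $G^c$, which is connected. So $\lambda_2(G)<1$. For the consequence, positive $\lambda_2$ makes both graphs connected, and the first part applied to each of them excludes cut vertices.
\end{proof}

The path $P_3$, with a cut vertex and $\lambda_2=1$, shows that the connectedness of $G^c$ is needed for the strict inequality.

\begin{proof}[Proof of Theorem~\ref{thm:B} from Theorem~\ref{thm:A}]
For $n=2$ the trace $0+1$ would be odd. Let $n\ge3$, $\lambda_2(G)=1$ and $\lambda_n(G)=n-1$. Then $\lambda_2(G)=\lambda_2(G^c)=1$, both graphs are 2-connected by Lemma~\ref{lem:cut}, and by Theorem~\ref{thm:A} one of them is the domino. A graph with spectrum $\{0,1,\dots,n-1\}$, $n\ge3$, satisfies these hypotheses, but by Example~\ref{ex:spec} both the domino and its complement have $3$ as a double eigenvalue.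
\end{proof}

\section{Two eigenvectors and a budget}\label{sec:setup}

The core of Theorem~\ref{thm:A} is a bound on the number of vertices.

\begin{proposition}\label{prop:main}
If $G$ and $G^c$ are 2-connected, $\lambda:=\lambda_2(G)\le1$ and $\mu:=\lambda_2(G^c)\le1$, then $n\le6$.
\end{proposition}

The hypotheses of Proposition~\ref{prop:main} are in force through Section~\ref{sec:diag}. Let $N(i)$ be the set of neighbors of $i$ and $U(i)$ the set of non-neighbors of $i$ other than $i$, and put $d_i=|N(i)|$, $e_i=|U(i)|$. Then $d_i\ge2$ and $e_i\ge2$ for all $i$. Fix nonzero $x,z\perp\mathbf 1$ with $L(G)x=\lambda x$ and $L(G^c)z=\mu z$. At a vertex $i$ these equations read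
\begin{align}
\sum_{u\in N(i)}(x_i-x_u)&=\lambda x_i, &\text{that is,}\quad \sum_{u\in N(i)}x_u&=(d_i-\lambda)x_i,\label{eq:x}\\
\sum_{u\in U(i)}(z_i-z_u)&=\mu z_i, &\text{that is,}\quad \sum_{u\in U(i)}z_u&=(e_i-\mu)z_i.\label{eq:z}
\end{align}

\subsection*{Sides, quadrants and weights}
Think of vertex $i$ as the point $(x_i,z_i)$ of the plane. Choose partitions $V=V_+\sqcup V_-=W_+\sqcup W_-$ into \emph{sides}, with $x\ge0$ on $V_+$, $x\le 0$ on $V_-$, $z\ge0$ on $W_+$ and $z\le0$ on $W_-$; a vertex where $x$ or $z$ vanishes may go to either side. The \emph{quadrants} are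
\[
Q_1=V_+\cap W_+,\quad Q_2=V_-\cap W_+,\quad Q_3=V_-\cap W_-,\quad Q_4=V_+\cap W_-,
\]
with indices read modulo $4$, so that $Q_s$ and $Q_{s+2}$ are opposite: they are separated by both partitions. The \emph{open quadrant} $Q_s^\circ$ consists of the vertices of $Q_s$ with $x\ne0$ and $z\neq0$; it does not depend on where the zeros are put. Define weights
\[
p_i=\frac{|x_i|}{\sum_{u\in V_+}x_u},\qquad r_i=\frac{|z_i|}{\sum_{u\in W_+}z_u},
\]
and write $p(Y)=\sum_{i\in Y}p_i$, $r(Y)=\sum_{i\in Y}r_i$. Since $x,z\perp\mathbf 1$, each side has weight one: $p(V_+)=p(V_-)=r(W_+)=r(W_-)=1$. Let $T_i$ be the number of neighbors of $i$ on the other side of $V_+|V_-$, and let $S_i$ be the number of non-neighbors of $i$ on the other side of $W_+|W_-$. Put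
\[
\tau_\pm=\sum_{i\in V_\pm}p_iT_i,\qquad \sigma_\pm=\sum_{i\in W_\pm}r_iS_i .
\]

\begin{lemma}[Budget]\label{lem:budget}
We have $\tau_++\tau_-=\lambda\le1$ and $\sigma_++\sigma_-=\mu\le 1$. Consequently,
\begin{equation}\label{eq:side}
\sum_{i\in V_\pm}p_i(T_i-1)+\tau_\mp\le0,\qquad \sum_{i\in W_\pm}r_i(S_i-1)+\sigma_\mp\le0 .
\end{equation}
\end{lemma}

\begin{proof}
Sum the first form of \eqref{eq:x} over $i\in V_+$. An edge inside $V_+$ contributes two terms that cancel. An edge $iu$ with $i\in V_+$, $u\in V_-$ contributes $x_i-x_u=|x_i|+|x_u|$. Thus $\sum_{i\in V}|x_i|T_i=\lambda\sum_{V_+}x$, which is the first identity; the second follows from \eqref{eq:z} with $G^c$ in place of $G$. Since $p(V_\pm)=1$, the left sides of \eqref{eq:side} equal $\lambda-1$ and $\mu-1$.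
\end{proof}

Here is the idea of the proof. Two vertices $i,u$ in opposite quadrants are adjacent, and then they add $p_i+p_u$ to $\lambda$, or they are not, and then they add $r_i+r_u$ to $\mu$. The total available is $\lambda+\mu\le2$. If all four quadrants had $m$ vertices and all weights were $1/(2m)$, there would be $2m^2$ such pairs at a cost of $1/m$ each, so $2m\le 2$ and $n=4$. The difficulty is that the weights are not uniform. They may concentrate on vertices that pay nothing, and in fact they must. Let
\[
A=\{i:T_i=0\},\qquad B=\{i:S_i=0\},\qquad A_s=A\cap Q_s,\qquad B_s=B\cap Q_s .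
\]
Since $p(V)=2$ and $T\ge1$ off $A$, the budget gives $\lambda\ge 2-p(A)$, and the same holds for $r$:
\begin{equation}\label{eq:AB}
p(A)\ge2-\lambda\ge1,\qquad r(B)\ge2-\mu\ge1 .
\end{equation}
So at least half of each weight sits on free vertices. Two lemmas restrict them: free vertices of the two kinds cannot face each other, and a free vertex cannot be heavy.

\begin{lemma}[Opposition]\label{lem:opp}
If $A_s\ne\emptyset$, then $S\ge1$ on $Q_{s+2}$, so $B_{s+2}=\emptyset$. If $B_s\neq\emptyset$, then $T\ge1$ on $Q_{s+2}$, so $A_{s+2}=\emptyset$.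
\end{lemma}

\begin{proof}
A vertex $v\in A_s$ has no neighbor across $V_+|V_-$, hence none in $Q_{s+2}$, and so it is counted in $S_j$ for each $j\in Q_{s+2}$. A vertex of $B_s$ is adjacent to everything across $W_+|W_-$, and so it is counted in $T_j$ for each $j\in Q_{s+2}$.
\end{proof}

\begin{lemma}[Free vertices]\label{lem:free}
If $i\in A$, then $p_i\le(d_i-1)p_i\le(d_i-\lambda)p_i=p(N(i))\le1-p_i$. If $i\in B$, then $r_i\le(e_i-1)r_i\le(e_i-\mu)r_i=r(U(i))\le 1-r_i$.
\end{lemma}

\begin{proof}
Let $i\in A$. Then $N(i)$ lies on the side of $i$, where $x$ does not change sign, so the second form of \eqref{eq:x} gives $p(N(i))=(d_i-\lambda)p_i$. The side has weight $1$ and $i\notin N(i)$, which gives the last inequality; the first two use $d_i\ge2$ and $\lambda\le1$. For $i\in B$ use $U(i)$, \eqref{eq:z}, $e_i\ge2$ and $\mu\le1$.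
\end{proof}

\subsection*{Symmetries}
Three operations preserve the setting. Replacing $x$ by $-x$ interchanges $V_+$ and $V_-$, hence the quadrant indices $1\leftrightarrow2$, $3\leftrightarrow4$. Replacing $z$ by $-z$ interchanges $1\leftrightarrow4$, $2\leftrightarrow3$. The \emph{exchange} of $(G,x,\lambda,V_\pm)$ with $(G^c,z,\mu,W_\pm)$ fixes the indices $1,3$, interchanges $2\leftrightarrow4$, and interchanges $p$ with $r$, $T$ with $S$, $A$ with $B$, and $N$ with $U$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.85]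
\draw[thick] (0,0.7)--(2.8,0.7) (0,-0.7)--(2.8,-0.7) (0,0.7)--(0,-0.7) (1.4,0.7)--(1.4,-0.7) (2.8,0.7)--(2.8,-0.7);
\fill (0,0.7) circle (2.5pt) node[above] {$t_1$} (1.4,0.7) circle (2.5pt) node[above] {$t_2$} (2.8,0.7) circle (2.5pt) node[above] {$t_3$};
\fill (0,-0.7) circle (2.5pt) node[below] {$b_1$} (1.4,-0.7) circle (2.5pt) node[below] {$b_2$} (2.8,-0.7) circle (2.5pt) node[below] {$b_3$};
\begin{scope}[xshift=7.5cm]
\draw[gray,dashed,->] (-2.6,0)--(2.7,0) node[right] {$x$};
\draw[gray,dashed,->] (0,-2.6)--(0,2.7) node[above] {$z$};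
\draw[thick] (1.6,1)--(0,-2)--(-1.6,1)--(-1.6,-1)--(0,2)--(1.6,-1)--(1.6,1) (0,-2)--(0,2);
\fill (1.6,1) circle (2.5pt) node[right] {$t_1$} (-1.6,1) circle (2.5pt) node[left] {$t_3$} (0,-2) circle (2.5pt) node[below right] {$t_2$};
\fill (1.6,-1) circle (2.5pt) node[right] {$b_1$} (-1.6,-1) circle (2.5pt) node[left] {$b_3$} (0,2) circle (2.5pt) node[above right] {$b_2$};
\end{scope}
\end{tikzpicture}
\caption{The domino (left), and the same graph with vertex $i$ drawn at $(x_i,z_i)$ (right), where $x$ is an eigenvector of the domino and $z$ an eigenvector of its complement, both for the eigenvalue $1$. The corners lie at $(\pm1,\pm1)$, one in each open quadrant, and the middle vertices at $(0,\pm2)$.}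
\label{fig:domino}
\end{figure}

\begin{example}[The domino spends the whole budget]\label{ex:domino}
Take $x=(1,0,-1)$ on both rows, and $z=(1,-2,1)$ on $t_1t_2t_3$, $z=(-1,2,-1)$ on $b_1b_2b_3$. By Example~\ref{ex:spec}, $L(G)x=x$ and $L(G)z=5z$, so $L(G^c)z=z$; see Figure~\ref{fig:domino}. The four corners have $p=\frac12$, $r=\frac14$, and the middle vertices $t_2,b_2$ have $p=0$, $r=\frac12$. We have $W_+=\{t_1,t_3,b_2\}$ and $W_-=\{b_1,b_3,t_2\}$. The only non-edges between these sets are $t_1b_3$ and $t_3b_1$, so $B=\{t_2,b_2\}$, $S=1$ at the corners, and $\sigma_++\sigma_-=4\cdot\frac14=1$. The set $A$ depends on where the zeros of $x$ are put.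
\begin{itemize}
\item With $t_2,b_2\in V_+$ the crossing edges are $t_2t_3$, $b_2b_3$, and $A=\{t_1,b_1\}$. Here $Q_1=\{t_1,b_2\}$, $Q_4=\{b_1,t_2\}$: both $A$ and $B$ occupy $Q_1$ and $Q_4$.
\item With $t_2\in V_+$, $b_2\in V_-$ the crossing edges are $t_2t_3$, $t_2b_2$, $b_1b_2$, and $A=\{t_1,b_3\}$. Now $A$ occupies $Q_1,Q_3$, while $B$ occupies $Q_2\ni b_2$ and $Q_4\ni t_2$.
\end{itemize}
In both cases exactly two corners have $T=1$, so $\tau_++\tau_-=1$. The pairs $t_1b_3$ and $t_3b_1$ of opposite corners use up $\mu$, and the heavy $r$-weights sit on vertices where $x$ vanishes. These two patterns are the two types that appear in Section~\ref{sec:types}.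
\end{example}

\section{No open quadrant is empty}\label{sec:empty}

To locate $A$ and $B$ we need every quadrant to carry some weight of both kinds.

\begin{lemma}\label{lem:open}
All four open quadrants are nonempty.
\end{lemma}

\begin{proof}
Suppose not. After changing signs, the nonempty sets $F=\{x>0\}$ and $K=\{z>0\}$ are disjoint. Choose $V_+=F$ and $W_+=K$. Then $Q_1=\emptyset$, so $F=Q_4$ and $K=Q_2$ are opposite, and $p>0$ on $F$, $r>0$ on $K$.

\emph{Case 1: $T_v=0$ for some $v\in F$.} Then $v$ is non-adjacent to all of $K$, so $S\ge1$ on $K$, and \eqref{eq:side} for $W_+$ forces $S=1$ on $K$. Thus in $G^c$ the only neighbor of $K$ outside $K$ is $v$. As $G^c$ has no cut vertex, $V=K\cup\{v\}$. But then $F=\{v\}$ and $d_v=T_v=0$, a contradiction.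

\emph{Case 2: $S_b=0$ for some $b\in K$.} The exchange turns this into Case 1.

\emph{Case 3: $T\ge1$ on $F$ and $S\ge1$ on $K$.} By \eqref{eq:side}, $T=1$ on $F$, $S=1$ on $K$, and $\tau_-=0$; the last equation says that $x_j=0$ for every $j\notin F$ with a neighbor in $F$. Each pair in $F\times K$ is counted in $\sum_FT=|F|$ if it is an edge and in $\sum_KS=|K|$ otherwise. Hence $|F||K|\le|F|+|K|$, that is, $(|F|-1)(|K|-1)\le1$. If $F=\{v\}$, then $d_v=T_v=1$; if $K=\{b\}$, then $e_b=S_b=1$. Both are excluded, so $|F|=|K|=2$ and the count is an equality: every neighbor of $F$ outside $F$ lies in $K$, and every non-neighbor of a vertex of $K$ outside $K$ lies in $F$. Write $F=\{v,w\}$, $K=\{b,c\}$. From $d_v\ge2$, $T_v=1$ we get $v\sim w$, and from $e_b\ge2$, $S_b=1$ we get $b\not\sim c$. Name $b,c$ so that the one neighbor of $v$ in $K$ is $b$. Then $v$ is the one non-neighbor of $c$ in $F$, so $w\sim c$, and then $w\not\sim b$ because $T_w=1$. Thus $U(b)=\{c,w\}$. Both $b$ and $c$ have a neighbor in $F$, so $x_b=x_c=0$, and \eqref{eq:x} at $b$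 gives $\sum_{N(b)}x=0$. Therefore
\[
0=\sum_Vx=x_b+\sum_{N(b)}x+x_c+x_w=x_w>0,
\]
a contradiction.
\end{proof}

The graph reached in Case 3 is excluded only at the last line, and it reappears in Section~\ref{sec:sharp} as the example for Proposition~\ref{prop:sharp}(a).

\section{Two types, and the side type}\label{sec:types}

Fix the sides arbitrarily. By Lemma~\ref{lem:open}, $p(Q_s)>0$ and $r(Q_s)>0$ for all $s$. Each side is the union of two quadrants and has weight $1$, so $p(Q_s)<1$ and $r(Q_s)<1$. Let
\[
I=\{s:p(A_s)>0\},\qquad J=\{s:r(B_s)>0\}.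
\]
By \eqref{eq:AB}, neither $A$ nor $B$ can have all its weight in one quadrant, so $|I|,|J|\ge2$. By Lemma~\ref{lem:opp}, $J$ is disjoint from $I+2=\{s+2:s\in I\}$. Hence $|I|=|J|=2$ and $J$ is the complement of $I+2$. If $I=\{s,s+1\}$, then $J=I$; we call this the \emph{side type}, since $Q_s\cup Q_{s+1}$ is a side. If $I=\{s,s+2\}$, then $J$ is the complement of $I$; this is the \emph{diagonal type}.

\begin{lemma}\label{lem:side}
In the side type, $n\le6$.
\end{lemma}

\begin{proof}
The exchange turns $I=J=\{1,2\}$ into $\{1,4\}$ and $\{3,4\}$ into $\{2,3\}$, and $x\to-x$ turns $\{2,3\}$ into $\{1,4\}$. So let $I=J=\{1,4\}$. By Lemma~\ref{lem:opp}, $A$ and $B$ miss $Q_2$ and $Q_3$, so both lie in $V_+$. The plan is to show that both budgets are spent with nothing to spare, so that $T$ and $S$ are known exactly at all vertices of positive weight.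

\emph{The budget of $x$.} From $1\le2-\lambda\le p(A)\le p(V_+)=1$ we get $\lambda=1$ and $T=0$ wherever $x>0$. So $\tau_+=0$ and $\tau_-=1=p(V_-)$. Since $T\ge1$ on $V_-$, we get $T=1$ wherever $x<0$.

\emph{The set $B$.} Let $k\in B_1$. It is adjacent to all of $W_-$, in particular to the vertices of $Q_3^\circ\subset V_-$. So $T_k\ge1$, and $x_k=0$. Every vertex of $W_-$ with $x<0$ is adjacent to $k$ and has $T=1$, so $k$ is its only neighbor in $V_+$. Applied to a vertex of $Q_3^\circ$, this shows that $k$ is unique: $B_1=\{k\}$. Next let $l\in B_4$. It is adjacent to all of $W_+\supset Q_2^\circ$, so $x_l=0$, the vertex $l$ is the only neighbor in $V_+$ of every vertex of $W_+$ with $x<0$, and $B_4=\{l\}$. Thus $B=\{k,l\}$.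

\emph{The budget of $z$.} By Lemma~\ref{lem:free}, $r_k,r_l\le\frac12$, while $r_k+r_l\ge2-\mu\ge1$ by \eqref{eq:AB}. So $r_k=r_l=\frac12$ and $\mu=1$. Now $S\ge1$ off $\{k,l\}$ and $\sum rS=1=r(V\setminus\{k,l\})$, so $S=1$ at every vertex other than $k,l$ with $z\neq0$.

\emph{Counting.} Pick $v_s\in Q_s^\circ$. Since $x\ne0$ at $v_s$, it differs from $k$ and $l$, so $S_{v_s}=1$: the vertex $v_s$ has at most one non-neighbor in $Q_{s+2}$. The vertices $v_1,v_4$ have $x>0$ and no neighbor in $V_-$, so $|Q_3|\le1$ and $|Q_2|\le1$. The only neighbor of $v_3$ in $V_+$ is $k$, so $|Q_1|\le2$, and the only neighbor of $v_2$ in $V_+$ is $l$, so $|Q_4|\le2$. Hence $n\le6$.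
\end{proof}

The first choice of sides in Example~\ref{ex:domino} attains all four bounds, with $k=b_2$ and $l=t_2$.

\section{The diagonal type}\label{sec:diag}

After replacing $x$ by $-x$ if necessary, $I=\{1,3\}$ and $J=\{2,4\}$. By Lemma~\ref{lem:opp}, $A=A_1\sqcup A_3$ and $B=B_2\sqcup B_4$, so each side contains one of these four sets as its set of free vertices. Put
\[
\alpha_1=|A_1|,\quad\alpha_2=|B_2|,\quad\alpha_3=|A_3|,\quad\alpha_4=|B_4|,\qquad q_s=|Q_s|,
\]
so that $1\le\alpha_s\le q_s$. The free weight is now spread over both sides of each cut, and neither budget is forced to be tight.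

\subsection*{Rotation}
Replace $(G;x,z)$ by $(G^c;z,-x)$, with new sides $V_\pm$ equal to the old $W_\pm$ and new sides $W_\pm$ equal to the old $V_\mp$. The new $Q_s$ is the old $Q_{s+1}$, the new $A_1,B_2,A_3,B_4$ are the old $B_2,A_3,B_4,A_1$, and we are again in the diagonal type with $I=\{1,3\}$. So any statement proved in this section remains true after the substitution that raises all indices by one, moves along
\[
V_+\to W_+\to V_-\to W_-\to V_+,\qquad \tau_+\to\sigma_+\to\tau_-\to\sigma_-\to\tau_+,
\]
and interchanges $p,r$; $T,S$; $A,B$; $N,U$; $d,e$; $\lambda,\mu$; ``adjacent'' and ``non-adjacent''.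

\subsection*{Forced adjacencies}
By definition, $A_1$ is non-adjacent to all of $V_-=Q_2\cup Q_3$, $B_2$ is adjacent to all of $W_-=Q_3\cup Q_4$, $A_3$ is non-adjacent to all of $V_+=Q_4\cup Q_1$, and $B_4$ is adjacent to all of $W_+=Q_1\cup Q_2$. The pairs between a free set and the opposite quadrant are charged to the other budget: the edges from $B_4$ to $Q_2$, for instance, cross $V_+|V_-$. Counting these pairs from either end gives
\begin{gather}
T\ge\alpha_4\text{ on }Q_2,\quad S\ge\alpha_1\text{ on }Q_3,\quad T\ge\alpha_2\text{ on }Q_4,\quad S\ge\alpha_3\text{ on }Q_1;\label{eq:adj1}\\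
T\ge q_2\text{ on }B_4,\quad S\ge q_3\text{ on }A_1,\quad T\ge q_4\text{ on }B_2,\quad S\ge q_1\text{ on }A_3.\label{eq:adj2}
\end{gather}
By \eqref{eq:adj2}, the vertices of $B_4$ have many crossing edges. This costs nothing if their $p$-weight vanishes, as for $t_2$ in the domino. The next lemma shows that such an escape is possible only when $B_4$ is a single vertex: a vertex where $x$ is largest is adjacent to all of $B_4$, and \eqref{eq:x} allows it a total drop of at most $\max x$.

\begin{lemma}[Maximum lemma]\label{lem:max}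
The maximum of $x$ is attained in $Q_1$, and $p(B_4)\ge(\alpha_4-1)\max_{V_+}p$.
\end{lemma}

\begin{proof}
Let $\xi=\max x>0$ and $M=\{x=\xi\}\subset V_+$. For $v\in M$, equation \eqref{eq:x} reads
\begin{equation}\label{eq:drop}
\sum_{u\in N(v)}(\xi-x_u)=\lambda\xi\le\xi,
\end{equation}
with all terms nonnegative. Suppose $M\cap Q_1=\emptyset$, so $M\subset Q_4$, and let $C$ be a component of the subgraph induced on $M$. Each $v\in C$ is adjacent to all of $B_2$, where $x\le0$, so each vertex of $B_2$ contributes at least $\xi$ to \eqref{eq:drop}. Hence $B_2=\{k\}$ and all other terms vanish: the other neighbors of $v$ lie in $M$, and so in $C$. Thus $k$ is the only neighbor of $C$ outside $C$, and $Q_1\neq\emptyset$ is disjoint from $C\cup\{k\}$. Then $k$ is a cut vertex of $G$, a contradiction. So there is $v\in M\cap Q_1$. It is adjacent to all of $B_4$, and \eqref{eq:drop} gives $\alpha_4\xi-\sum_{B_4}x\le\xi$. Since $B_4\subset V_+$, dividing by $\sum_{V_+}x$ gives the claim.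
\end{proof}

\begin{lemma}\label{lem:rule}
If $\alpha_1=1$, then $q_2=1$ or $\alpha_4=1$. If $\alpha_2=1$, then $q_3=1$ or $\alpha_1=1$.
\end{lemma}

\begin{proof}
The second statement is the rotation of the first. Let $A_1=\{i\}$; then $p_i>0$, and $T\ge1$ on $V_+\setminus\{i\}$. In \eqref{eq:side} for $V_+$ the only negative term is $-p_i$. Keeping the terms of $B_4$ and using \eqref{eq:adj2} and Lemma~\ref{lem:max},
\[
p_i\ge(q_2-1)\,p(B_4)+\tau_-\ge(q_2-1)(\alpha_4-1)\,p_i+\tau_- .
\]
By \eqref{eq:adj1}, $\tau_-\ge p(Q_2)>0$. So the integer $(q_2-1)(\alpha_4-1)$ is less than $1$.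
\end{proof}

We now split according to the sizes $\alpha_s$. If $A$ has one vertex on each side, then $p(A)\ge1$ and Lemma~\ref{lem:free} leave no slack, and the graph is small. If all $\alpha_s\ge2$, the maximum lemma restores the uniform picture of Section~\ref{sec:setup} and the budget is exceeded. The mixed cases do not occur.

\subsection*{One free vertex on each side}

\begin{lemma}\label{lem:tight}
Let $A_1=\{i\}$ and $A_3=\{j\}$. Then $\lambda=1$, $p_i=p_j=\frac12$, $d_i=d_j=2$, every vertex other than $i$ with $x>0$ lies in $N(i)$, every vertex other than $j$ with $x<0$ lies in $N(j)$, and $T=1$ at every vertex other than $i,j$ with $x\neq0$. By rotation, if $B_2=\{k\}$ and $B_4=\{l\}$, then $e_k=e_l=2$ and $S=1$ at every vertex other than $k,l$ with $z\ne0$.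
\end{lemma}

\begin{proof}
Since $T\ge1$ off $\{i,j\}$, we have $\tau_+\ge1-p_i$ and $\tau_-\ge1-p_j$, and \eqref{eq:side} gives $p_i\ge\tau_-$ and $p_j\ge\tau_+$. With Lemma~\ref{lem:free} these close up into a cycle:
\begin{align*}
\tau_+&\ge1-p_i\ge p(N(i))=(d_i-\lambda)p_i\ge(d_i-1)p_i\ge p_i\ge\tau_-,\\
\tau_-&\ge1-p_j\ge p(N(j))=(d_j-\lambda)p_j\ge(d_j-1)p_j\ge p_j\ge\tau_+ .
\end{align*}
Equality holds throughout, and $p_i,p_j>0$. In the first line, read from the left, the equalities say that $T=1$ at the vertices of $V_+\setminus\{i\}$ with $p>0$, that $N(i)$ carries all the weight of $V_+\setminus\{i\}$, that $\lambda=1$, and that $d_i=2$; also $1-p_i=p_i$. The second line says the same for $j$ and $V_-$.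
\end{proof}

\begin{lemma}\label{lem:5a}
If $\alpha_1=\alpha_3=1$ or $\alpha_2=\alpha_4=1$, then $n\le6$.
\end{lemma}

\begin{proof}
By rotation, let $A_1=\{i\}$, $A_3=\{j\}$, and use Lemma~\ref{lem:tight}. Pick $l\in B_4$; it is adjacent to $i\in W_+$.

\emph{Case $p_l>0$.} Then $1=T_l\ge q_2$ by \eqref{eq:adj2}, so $Q_2=Q_2^\circ=B_2=\{k\}$. As $x_k<0$ and $k\neq j$, we get $1=T_k\ge q_4$, so $Q_4=B_4=\{l\}$. By the last part of Lemma~\ref{lem:tight}, $e_k=e_l=2$. The edge $kl$ crosses $V_+|V_-$ and $T_k=T_l=1$, so $k$ has no neighbor in $Q_1$ and $l$ has none in $Q_3$. Hence $q_1\le e_k=2$, $q_3\le e_l=2$ and $n\le 2+1+2+1=6$.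

\emph{Case $p_l=0$.} Write $N(i)=\{l,m\}$. A vertex of $Q_4^\circ$ has $x>0$ and differs from $i\in Q_1$ and from $l$, so it is $m$. Thus $m\in Q_4$, $\{x>0\}=\{i,m\}$, $p_m=1-p_i=\frac12$, and $T_m=1$. Since $m$ is adjacent to all of $B_2\subset V_-$, we have $B_2=\{k\}$. As $x_m=x_i=\max x$, inequality \eqref{eq:drop} at $m$ gives $x_m-x_k\le x_m$, and with $x_k\le0$ we get $x_k=0$. Rotating twice interchanges $i$ with $j$, $B_4$ with $B_2$ and $x$ with $-x$, and we have just found $k\in B_2$ with $p_k=0$. So the rotated argument gives $N(j)=\{k,m'\}$ with $m'\in Q_2$, $\{x<0\}=\{j,m'\}$, and $|B_4|=1$, that is, $B_4=\{l\}$. The last part of Lemma~\ref{lem:tight} applies. The nonempty set $Q_1^\circ$ lies in $\{i,m\}\cap Q_1=\{i\}$, so $z_i>0$ and $S_i=1$. Both neighbors of $i$ lie in $Q_4\subset W_-$, so $|W_-|=2+S_i=3$. Also $Q_3^\circ\subset\{j,m'\}\cap Q_3=\{j\}$, so $S_j=1$; both neighbors of $j$ lie in $Q_2\subset W_+$, so $|W_+|=3$. Hence $n=6$.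
\end{proof}

The second choice of sides in Example~\ref{ex:domino} is the case $p_l=0$, with $i=t_1$, $j=b_3$, $l=t_2$, $k=b_2$; its rotation, on the complement of the domino, is the case $p_l>0$.

\subsection*{Several free vertices on each side}

\begin{lemma}\label{lem:cyc}
For positive reals $q_1,\dots,q_4$, with indices modulo $4$, $\ \sum_{s}\frac{q_{s+1}}{q_s+q_{s-1}}\ge2$.
\end{lemma}

\begin{proof}
Let $P=\sum_sq_{s+1}(q_s+q_{s-1})=(q_1+q_3)(q_2+q_4)+2q_1q_3+2q_2q_4$. By the Cauchy--Schwarz inequality, $\big(\sum_s q_s\big)^2\le P\sum_s\frac{q_{s+1}}{q_s+q_{s-1}}$. Moreover,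
\[
\Big(\sum_s q_s\Big)^2-2P=(q_1+q_3)^2-4q_1q_3+(q_2+q_4)^2-4q_2q_4=(q_1-q_3)^2+(q_2-q_4)^2\ge0.\qedhere
\]
\end{proof}

\begin{lemma}\label{lem:5b}
In the diagonal type, $n\le6$.
\end{lemma}

\begin{proof}
Suppose $n\ge7$. By Lemma~\ref{lem:5a}, one of $\alpha_1,\alpha_3$ and one of $\alpha_2,\alpha_4$ is at least $2$. The two indices are cyclically consecutive, so by rotation we may assume $\alpha_3,\alpha_4\ge2$.

\emph{Step 1: $\alpha_1\ge2$.} Suppose $\alpha_1=1$. By Lemma~\ref{lem:rule}, $q_2=1$, so $Q_2=B_2=\{k\}$ and $W_+=Q_1\cup\{k\}$. By \eqref{eq:adj1}, $S\ge\alpha_3\ge2$ on $Q_1$ and $\sigma_-\ge r(Q_3)>0$. So \eqref{eq:side} for $W_+$ gives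
\[
r_k\ge\sum_{u\in Q_1}r_u(S_u-1)+\sigma_->r(Q_1)=1-r_k,
\]
contrary to Lemma~\ref{lem:free}.

\emph{Step 2: $\alpha_2\ge2$.} Otherwise Lemma~\ref{lem:rule} gives $q_3=1$ or $\alpha_1=1$, while $q_3\ge\alpha_3\ge2$ and $\alpha_1\ge2$.

\emph{Step 3: the budget is exceeded.} Now all $\alpha_s\ge2$. Let $p^+=\max_{V_+}p\ge1/|V_+|$. We claim that $p(B_4)>1/|V_+|$. If $p$ is not constant on $V_+$, then $p^+>1/|V_+|$ and Lemma~\ref{lem:max} gives $p(B_4)\ge(\alpha_4-1)p^+\ge p^+$. If $p$ is constant on $V_+$, then $p(B_4)=\alpha_4/|V_+|\ge2/|V_+|$. By \eqref{eq:adj2}, $\tau_+\ge q_2\,p(B_4)>q_2/(q_1+q_4)$. The hypothesis that all $\alpha_s\ge 2$ is invariant under rotation, so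
\[
\tau_+>\frac{q_2}{q_1+q_4},\qquad\sigma_+>\frac{q_3}{q_2+q_1},\qquad\tau_->\frac{q_4}{q_3+q_2},\qquad\sigma_->\frac{q_1}{q_4+q_3}.
\]
The left sides add up to $\lambda+\mu\le2$ by Lemma~\ref{lem:budget}, and the right sides to at least $2$ by Lemma~\ref{lem:cyc}. This is a contradiction.
\end{proof}

Lemmas~\ref{lem:side} and~\ref{lem:5b} prove Proposition~\ref{prop:main}. Besides the bounds $d_i,e_i\ge2$, the absence of cut vertices was used in two places: in Cases 1 and 2 of Lemma~\ref{lem:open}, and in Lemma~\ref{lem:max} and its rotations.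

\section{Graphs with at most six vertices}\label{sec:small}

We use three standard facts. The cycle $C_n$ has Laplacian eigenvalues $2-2\cos(2\pi k/n)$, $0\le k<n$. If $\pi$ is an automorphism of $G$ with $\pi^2=\mathrm{id}$, then $L$ preserves the symmetric vectors ($y_{\pi(i)}=y_i$) and the antisymmetric vectors ($y_{\pi(i)}=-y_i$), which together span $\mathbb R^V$, so the spectrum is the union of the spectra on the two subspaces. Gershgorin's theorem states that every eigenvalue $t$ of a square matrix $M$ satisfies $|t-M_{ii}|\le\sum_{j\neq i}|M_{ij}|$ for some $i$.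

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Let $G,G^c$ be 2-connected with $\lambda_2(G)\le1$ and $\lambda_2(G^c)\le1$. We show that one of them is the domino. By Proposition~\ref{prop:main}, $n\le6$, and $n-1=d_i+e_i\ge4$ gives $n\ge5$.

If $n=5$, then $G$ is connected and 2-regular, so $G=C_5$ and $\lambda_2(G)=2-2\cos\frac{2\pi}5=\frac{5-\sqrt5}2>1$, which is excluded.

Let $n=6$. The condition $\lambda_2(G^c)\le1$ reads $\lambda_6(G)\ge5$. The $15$ pairs are shared between $G$ and $G^c$, so we may assume $|E(G)|\le7$; all degrees are $2$ or $3$, so $|E(G)|\ge6$. If $|E(G)|=6$, then $G=C_6$ and $\lambda_6=4$, which is excluded. If $|E(G)|=7$, exactly two vertices $u,v$ have degree $3$. Leave $u$ along any of its edges and continue through vertices of degree $2$. The walk ends at $u$ or $v$; if it ended at $u$, its interior would have $u$ as only outside neighbor and would miss $v$, making $u$ a cut vertex. So $u$ and $v$ are joined by three internally disjoint paths, which cover $G$ by connectedness. Their numbers of interior vertices add up to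 $4$, and at most one is $0$. Three cases remain; in the first two we use the reflection interchanging $u$ with $v$ and $a$ with $b$.

\emph{Interior sizes $(0,1,3)$}: the edge $uv$ and the paths $u\,w\,v$ and $u\,a\,c\,b\,v$. Antisymmetric vectors vanish at $w,c$. In the coordinates $(y_u,y_a)$, and for symmetric vectors in the coordinates $(y_u,y_w,y_a,y_c)$, the Laplacian acts by
\[
\begin{pmatrix}4&-1\\-1&2\end{pmatrix},\qquad
\begin{pmatrix}2&-1&-1&0\\-2&2&0&0\\-1&0&2&-1\\0&0&-2&2\end{pmatrix}.
\]
The first matrix has eigenvalues $3\pm\sqrt2$, and the eigenvalues of the second are at most $4$ by Gershgorin's theorem. So $\lambda_6=3+\sqrt2<5$, which is excluded.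

\emph{Interior sizes $(1,1,2)$}: the paths $u\,w\,v$, $u\,w'\,v$ and $u\,a\,b\,v$. The vector equal to $1$ at $w$, $-1$ at $w'$ and $0$ elsewhere has eigenvalue $2$. On antisymmetric vectors, in the coordinates $(y_u,y_a)$, and on symmetric vectors with $y_w=y_{w'}$, in the coordinates $(y_u,y_w,y_a)$, the Laplacian acts by
\[
\begin{pmatrix}3&-1\\-1&3\end{pmatrix},\qquad
\begin{pmatrix}3&-2&-1\\-2&2&0\\-1&0&1\end{pmatrix}.
\]
The first matrix has eigenvalues $2,4$. The second has trace $6$, principal $2\times2$ minors $2,2,2$ and zero row sums, so its characteristic polynomial is $t(t^2-6t+6)$, with roots $0,3\pm\sqrt3$. So $\lambda_6=3+\sqrt3<5$, which is excluded.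

\emph{Interior sizes $(0,2,2)$}: two 4-cycles sharing the edge $uv$, the domino.

Thus, for 2-connected $G$ and $G^c$, the maximum in Theorem~\ref{thm:A} exceeds $1$ unless $G$ or $G^c$ is the domino. In that case both values equal $1$ by Example~\ref{ex:spec}, and the case does occur, since the domino and its complement are 2-connected by Lemma~\ref{lem:cut}.
\end{proof}

With the reduction in Section~\ref{sec:prelim}, this also proves Theorem~\ref{thm:B}.

\section{Sharpness}\label{sec:sharp}

Both examples start from an arbitrary graph $R$ on $n-4$ vertices and four new vertices $v,w,b,c$, with $b$ and $c$ adjacent to all of $R$, with the edges $vb$ and $wc$, and with no edge from $v,w$ to $R$. They differ in one further edge: $vw$ in (a), $bc$ in (b).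

\begin{proof}[Proof of Proposition~\ref{prop:sharp}]
(a) Let $n\ge6$ and let the further edge be $vw$; this is the graph of Case 3 in Lemma~\ref{lem:open}. The space $\mathbb R^V$ is the direct sum of three $L$-invariant subspaces, of dimensions $n-5$, $2$ and $3$.

\emph{Vectors supported on $R$ with sum zero.} Here $L$ acts as $L(R)+2I$. The eigenvalues of $L(R)$ lie in $[0,n-4]$, so these eigenvalues lie in $[2,n-2]$.

\emph{Vectors with $y_w=-y_v$, $y_c=-y_b$ and $y=0$ on $R$}, in the coordinates $(y_v,y_b)$, and \emph{vectors with $y_w=y_v$, $y_c=y_b$ and $y$ constant on $R$}, in the coordinates $(y_v,y_b,y_R)$. Since $d_v=2$ and $d_b=n-3$, the matrices are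
\[
\begin{pmatrix}3&-1\\-1&n-3\end{pmatrix},\qquad
\begin{pmatrix}1&-1&0\\-1&n-3&-(n-4)\\0&-2&2\end{pmatrix}.
\]
The first has characteristic polynomial $t^2-nt+3n-10$, which equals $n-6\ge0$ at $t=2$ and at $t=n-2$, and $-1$ at $t=3\in(2,n-2)$; so both roots lie in $[2,n-2]$. The second has trace $n$, principal $2\times2$ minors $n-4,2,2$ and zero row sums, so its characteristic polynomial is $t(t^2-nt+n)$. The quadratic factor equals $1$ at $t=1$ and $4-n<0$ at $t=2$, so its roots are $\rho$ and $n-\rho$ with
\[
\rho=\frac{n-\sqrt{n^2-4n}}2\in(1,2).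
\]
Hence $\lambda_2(G)=\rho$ and $\lambda_n(G)=n-\rho$, and from $\rho(n-\rho)=n$,
\[
\lambda_2(G)=\lambda_2(G^c)=\rho=\frac n{n-\rho}<\frac n{n-2}.
\]
Both graphs are 2-connected by Lemma~\ref{lem:cut}.

(b) Let $n\ge4$ and let the further edge be $bc$, so that $v\,b\,c\,w$ is a path. Then $G$ is connected. The complement contains the path $b\,w\,v\,c$ and all pairs from $v$ to $R$, so it is connected. In $G$ the only neighbor of $v$ is $b$, so $b$ is a cut vertex of $G$. In $G^c$ the only neighbor of $b$ is $w$, so $w$ is a cut vertex of $G^c$. Lemma~\ref{lem:cut}, applied to $G$ and to $G^c$, gives $\lambda_2(G)<1$ and $\lambda_2(G^c)<1$.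
\end{proof}

\begin{remark}
In (a), the first row of the $3\times3$ matrix gives $x_b=(1-\rho)x_v$ for the eigenvector $x$ of $\rho$. For $\lambda\le1$ the proof of Lemma~\ref{lem:open} forced $x_b=0$; here $x_b/x_v$ is negative and tends to $0$ as $n\to\infty$. This is the whole margin by which these graphs satisfy Theorem~\ref{thm:A}.
\end{remark}

\begin{thebibliography}{1}

\bibitem{source}
\emph{Applications of},
\texttt{http://ndl.ethernet.edu.et/\allowbreak bitstream/\allowbreak 123456789/\allowbreak 33069/\allowbreak 1/\allowbreak 22.pdf.pdf}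

\end{thebibliography}
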